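\title{Greedy sum-free sequences need not be eventually periodic}

\begin{abstract}
A sum-free sequence of positive integers is greedy if, from some point on, each term is the smallest integer above the previous term that is not a sum of two earlier terms. The strong regularity conjecture asserts that the indicator sequence of every greedy sum-free sequence is eventually periodic. We disprove it by an explicit construction. The main tool is a realization result: any finite network of delayed NOR gates and complemented sumsets can be run inside residue classes of a greedy sum-free sequence. A network with four nodes gives the counterexample. A network that simulates a Turing machine shows more: deciding whether the greedy continuation of a finite sum-free set is eventually periodic is $\Sigma_1$-complete, and in particular undecidable.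
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb N=\{1,2,\dots\}$, the symbol $[a,b]$ denotes an interval of integers, $X+Y=\{x+y:x\in X,\ y\in Y\}$, and $X(n)\in\{0,1\}$ is the indicator of $n\in X$. We identify an increasing sequence with the set of its terms.

A set $S\subset\mathbb N$ is \emph{sum-free} if $S\cap(S+S)=\emptyset$, that is, if no element of $S$ is a sum of two not necessarily distinct elements of $S$. An increasing sum-free sequence $H=(a_1,a_2,\dots)$ is \emph{greedy} if, for all sufficiently large $n$, the term $a_n$ is the smallest number greater than $a_{n-1}$ that is not a sum of two not necessarily distinct elements of $\{a_1,\dots,a_{n-1}\}$. Equivalently (Lemma~\ref{lem:greedy}), every sufficiently large $k\notin H$ lies in $H+H$. Greedy sequences are produced from finite data. For a finite nonempty sum-free set $A\subset\mathbb N$, the \emph{greedy continuation} $\langle A\rangle$ is obtained by examining $\max A+1,\max A+2,\dots$ in turn and adding a number if and only if it is not a sum of two not necessarily distinct elements already present. The greedy sequences are exactly the sequences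 $\langle A\rangle$.

A set $X\subset\mathbb N$ \emph{has period $q$ from $N$ on} if $x\in X\iff x+q\in X$ for all $x\ge N$, and it is \emph{eventually periodic} if this holds for some $q,N\in\mathbb N$. An eventually periodic sum-free sequence is called \emph{regular}.

The smallest cases are regular. The sequence $\langle\{1\}\rangle$ consists of the odd numbers: sums of two odd numbers are even, and each even number is $1$ plus an odd number. The sequence $\langle\{2\}\rangle=(2,3,7,8,12,13,\dots)$ consists of the numbers congruent to $2$ or $3$ modulo $5$: sums of two such numbers are congruent to $4$, $0$ or $1$, and $5j+4=2+(5j+2)$, $5j+5=2+(5j+3)$, $5j+6=3+(5j+3)$. In both cases the sequence settles on a set of residues whose sumset is exactly its complement, and such a pattern reproduces itself.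

There is also a general reason to expect periodicity. For large $k$ the greedy rule says that $k\in H$ if and only if $k\notin H+H$. Suppose that, for some $L$, every large element of $H+H$ has a representation with a summand at most $L$; this holds with $L=1$ and $L=3$ in the two examples. Then $H(k)$ is a fixed function of the window $(H(k-1),\dots,H(k-L))$. There are finitely many possible windows, so the windows at some $k$ and $k+q$ coincide, and from then on $H$ has period $q$. This suggests the following statement, posed in \cite{RSFS}.

\begin{quote}
\textbf{Strong regularity conjecture.} All greedy sum-free sequences are regular.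
\end{quote}

We show that the conjecture is false, and that regularity cannot even be recognized by an algorithm.

\begin{theorem}\label{thm:main}
There is a greedy sum-free sequence that is not regular.
\end{theorem}

\begin{theorem}\label{thm:undec}
The set $\{A:\langle A\rangle\text{ is regular}\}$, where $A$ ranges over the finite nonempty sum-free subsets of $\mathbb N$, is $\Sigma_1$-complete, that is, many-one equivalent to the halting problem. In particular it is undecidable, and there is no computable function $g$ such that every regular $\langle A\rangle$ has some period $q$ from some $N$ on with $N+q\le g(A)$.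
\end{theorem}

The notions from computability theory are recalled in Section~\ref{sec:undec}. Theorem~\ref{thm:undec} implies Theorem~\ref{thm:main}, because the family of all finite nonempty sum-free sets is decidable. We nevertheless prove Theorem~\ref{thm:main} first: its proof is short, explicit, and contains both ideas of the paper.

By the window argument, a counterexample must, for every $L$, exclude infinitely many numbers only through sums of two elements larger than $L$. The first idea (Section~\ref{sec:doubling}) is to use such sums as a ruler: the sumset of an interval reaches twice as far, so a pair of sets that react to each other's sumsets can produce intervals of doubling length. The second idea (Section~\ref{sec:real}) is to run such a system of several sets inside one greedy sequence, one set in each of several residue classes. Section~\ref{sec:proof1} combines the two. For Theorem~\ref{thm:undec} we upgrade the networks to arbitrary Boolean update rules (Section~\ref{sec:auto}) and use sumsets as a memory that carries the tape of a Turing machine from one interval to the next (Section~\ref{sec:turing}).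

\section{Greedy continuations and eventually periodic sets}\label{sec:prelim}

The first lemma replaces the greedy procedure by static conditions.

\begin{lemma}\label{lem:greedy}
\begin{enumerate}
\item[(i)] An infinite sum-free set $H$ is greedy if and only if every sufficiently large $k\notin H$ lies in $H+H$.
\item[(ii)] Let $A$ be finite, nonempty and sum-free. Then $\langle A\rangle$ is the unique set $S\subset\mathbb N$ with
\begin{equation}\label{eq:three}
S\cap[1,\max A]=A,\qquad S\cap(S+S)=\emptyset,\qquad k\in S+S\ \text{ for all }k>\max A\text{ with }k\notin S.
\end{equation}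
It is infinite and greedy.
\item[(iii)] Let $H$ be sum-free, and suppose that every $k\ge k_0$ with $k\notin H$ lies in $H+H$. If $H\cap[k_0,M]\ne\emptyset$, then $H=\langle H\cap[1,M]\rangle$.
\end{enumerate}
In particular, the greedy sequences are exactly the sequences $\langle A\rangle$.
\end{lemma}

\begin{proof}
(i) Let $H=(a_1,a_2,\dots)$. If $a_{n-1}<k<a_n$, then $k\in H+H$ if and only if $k$ is a sum of two elements of $\{a_1,\dots,a_{n-1}\}$, since summands are smaller than $k$. The term $a_n$ itself is never such a sum. So the greedy condition at $n$ holds if and only if all $k$ strictly between $a_{n-1}$ and $a_n$ lie in $H+H$.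

(ii) The set $S=\langle A\rangle$ satisfies the first condition by construction and the third because a rejected number is a sum. For the second, let $x=y+z$ with $x,y,z\in S$. If $x\le\max A$, then all three lie in $A$, which is sum-free. If $x>\max A$, then $y$ and $z$ were present when $x$ was examined, so $x$ was rejected. For uniqueness, let $S$ satisfy \eqref{eq:three}. For $k>\max A$ we have $k\in S\iff k\notin S+S$, and whether $k\in S+S$ depends only on $S\cap[1,k-1]$. So $S$ is determined by induction on $k$. A finite set has a finite sumset and cannot satisfy the third condition, so $\langle A\rangle$ is infinite, and it is greedy by (i).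

(iii) Put $A=H\cap[1,M]$. Then $\max A\ge k_0$ and $H\cap[1,\max A]=A$, so $S=H$ satisfies \eqref{eq:three}.

The last sentence follows: each $\langle A\rangle$ is greedy by (ii), and a greedy $H$ satisfies the hypotheses of (iii) for suitable $k_0$ and all large $M$, by (i).
\end{proof}

A multiple of a period is a period, so finitely many eventually periodic sets have a common period from a common point on. Hence eventually periodic sets are closed under finite unions, complements, shifts and finite modifications. Also, $X$ is eventually periodic if and only if $\{mx+\ell:x\in X\}$ is, for fixed $m\ge1$ and $\ell\ge0$: a period $q$ of $X$ gives the period $mq$ of the second set, and a period $q$ of the second set gives its period $mq$ and hence the period $q$ of $X$. We need two more facts.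

\begin{lemma}\label{lem:periodic}
\begin{enumerate}
\item[(i)] If $X$ and $Y$ have period $q$ from $N$ on, then $X+Y$ has period $q$ from $2N+q$ on.
\item[(ii)] An infinite set whose complement contains arbitrarily long intervals is not eventually periodic.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $n\ge 2N+q$. If $n=x+y$ with $x\in X$, $y\in Y$, then one summand is at least $N$, and adding $q$ to it shows $n+q\in X+Y$. If $n+q=x+y$, then $x+y\ge2(N+q)$, so one summand is at least $N+q$, and subtracting $q$ from it shows $n\in X+Y$.

(ii) Suppose that $X$ is infinite with period $q$ from $N$ on, and pick $x\in X$ with $x\ge N$. Then $x+jq\in X$ for all $j\ge0$, so every interval of $q$ integers above $x$ meets $X$. Thus the intervals in the complement have length at most $\max(x,q)$.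
\end{proof}

\section{Intervals of doubling length}\label{sec:doubling}

We look for a rule that determines membership of $n$ from earlier data, uses sumsets, and has an aperiodic solution. Consider two sets $D,E\subset\mathbb N$ subject to
\begin{equation}\label{eq:DE}
n\in E\iff n-2\in(D+D)\setminus D,\qquad\quad n\in D\iff n-2\in(E+E)\setminus E .
\end{equation}
In words: when an interval of $D$ ends, $E$ switches on, and it stays on for as long as the sumset $D+D$ lasts; then the roles are exchanged. The delay $2$ is the smallest one that the construction of Section~\ref{sec:real} allows.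

Let us run \eqref{eq:DE} for $n\ge130$ from the initial data
\[
D\cap[1,129]=[17,30]\cup[65,126],\qquad E\cap[1,129]=[33,62]\cup\{129\}.
\]
The sums of these elements of $D$ form $[34,60]\cup[82,156]\cup[130,252]=[34,60]\cup[82,252]$. So, as long as $D$ gains nothing new, $(D+D)\setminus D$ continues as $[127,252]$, and $E$ grows to the interval $[129,254]$. Meanwhile $D$ does gain nothing: for $n=130$ the number $128$ is not in $E+E$, since $62+62=124$ and $33+129=162$, and for $131\le n\le256$ the number $n-2$ lies in $E$. At $n=257$ we have $255\notin E$ and $255=33+222\in E+E$, so $D$ switches on. It stays on until $n-2=254+254$, and we obtain the interval $[257,510]$ of $D$.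

In general, an interval with right end $y$ is followed by one with left end $y+3$ and right end $2y+2$. Starting from $y=30$ this gives the intervals
\[
J_k=[2^k+1,\ 2^{k+1}-2],\qquad D=\bigcup_{k\ge4\text{ even}}J_k,\qquad E=\bigcup_{k\ge5\text{ odd}}J_k .
\]
The example also shows the one point that needs care. The sumset $J_7+J_7=[258,508]$ does not contain $255$, $256$, $257$; these numbers are covered by $J_5+J_7$. So the older intervals enter the computation.

\begin{lemma}\label{lem:DE}
The sets $D$ and $E$ above satisfy \eqref{eq:DE} for all $n\ge130$.
\end{lemma}

\begin{proof}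
We treat both equivalences at once. Let $(X,X',\kappa)$ be $(E,D,4)$ or $(D,E,5)$, so that $X'$ is the union of the $J_k$ with $k\ge\kappa$ and $k\equiv\kappa\pmod2$. All indices $j,k$ below are of this kind. We must show that $n\in X\iff n-2\in(X'+X')\setminus X'$ for $n\ge130$.

For $j\le k$ we have $J_k+J_j=[2^k+2^j+2,\ 2^{k+1}+2^{j+1}-4]$. Fix $k$ and let $j$ increase. Both endpoints increase. For $j\le k-2$, the interval for $j+2$ starts at most one past the end of the interval for $j$ if and only if $2^k+2^{j+2}+2\le2^{k+1}+2^{j+1}-3$, that is, $2^{j+1}+5\le2^k$. This holds because $2^{j+1}\le2^{k-1}$ and $k\ge6$. Hence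
\[
X'+X'=\bigcup_kL_k,\qquad L_k=[2^k+2^\kappa+2,\ 2^{k+2}-4].
\]
The block $L_k$ meets $X'$ only inside $J_k$, because $J_{k-2}$ ends below $2^{k-1}$ and $J_{k+2}$ starts at $2^{k+2}+1$. For $k\ge\kappa+2$ the left end of $L_k$ lies in $[2^k+1,2^{k+1}-1]$, since $2^\kappa+3\le2^k$. Therefore
\[
L_k\setminus X'=[2^{k+1}-1,\ 2^{k+2}-4]=J_{k+1}-2\qquad(k\ge\kappa+2).
\]
The remaining block $L_\kappa$ lies below $2^{\kappa+2}-3\le125$. So for $n\ge130$, we have $n-2\in(X'+X')\setminus X'$ if and only if $n\in J_{k+1}$ for some $k\ge\kappa+2$. These $J_{k+1}$ are all the intervals of $X$ except $J_5$ (when $X=E$) or $J_4$ and $J_6$ (when $X=D$), and the exceptions lie in $[1,126]$.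
\end{proof}

The set $D$ is infinite and misses $[2^{k+1}-1,2^{k+2}]$ for every even $k$, so it is not eventually periodic. It remains to make the greedy rule execute \eqref{eq:DE}. The greedy rule only ever \emph{excludes}: a number is left out when some sum hits it. So we rewrite \eqref{eq:DE} in terms of exclusions:
\[
n\notin E\iff n-2\in D\ \text{ or }\ n-2\notin D+D,
\]
and likewise for $D$. Two operations appear: forming the complement of a sumset, and excluding $n$ when one of several sets contains a shift of $n$. The next section shows that the greedy rule can perform any finite system of these two operations.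

\section{Networks and their realization}\label{sec:real}

Fix a modulus $m$ and residues $\ell_v$, and read a set $H$ along the class of $\ell_v$ as the \emph{channel} $X_v=\{n:mn+\ell_v\in H\}$. Two kinds of relations among residues make the channels interact.
\begin{itemize}
\item If $H$ contains the single number $u=tm+\ell_v-\ell_a$, then $mn+\ell_v=(m(n-t)+\ell_a)+u$. So $n-t\in X_a$ excludes $n$ from $X_v$.
\item If $\ell_s=\ell_a+\ell_b$, then $mn+\ell_s=(mn'+\ell_a)+(mn''+\ell_b)$ whenever $n=n'+n''$. So $n\in X_a+X_b$ excludes $n$ from $X_s$.
\end{itemize}
If these are the only exclusions and $H$ is greedy, then for large $n$ a channel contains $n$ exactly when $n$ is not excluded. A channel of the first kind computes the NOR (``none of'') of its delayed inputs, and a channel of the second kind computes the complement of a sumset. The following definitions record this behavior.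

\begin{definition}\label{def:network}
Let $T\ge2$ be an integer. A \emph{network} with parameter $T$ consists of finitely many \emph{nodes}, namely \emph{gates} $1,\dots,r$ with $r\ge1$ and \emph{sum nodes}, together with the following data.
\begin{itemize}
\item Each sum node $s$ has gates $a_s,b_s$, possibly equal, and the sets $\{a_s,b_s\}$ are pairwise disjoint for different $s$.
\item Each gate $v$ has a set $\mathrm{In}(v)$ of nodes with $v\notin\mathrm{In}(v)$, and a \emph{delay} $t_{v,a}\in[T,2T-2]$ for each $a\in\mathrm{In}(v)$.
\end{itemize}
Put $n_*=4T-2$. Given sets $X_v$ for all nodes $v$, the \emph{blocked sets} are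
\[
B_v=\bigcup_{a\in\mathrm{In}(v)}(X_a+t_{v,a})\quad(v\text{ a gate}),\qquad B_s=X_{a_s}+X_{b_s}\quad(s\text{ a sum node}).
\]
A family of sets $X_v\subset[n_*,\infty)$ is a \emph{solution from $n_0$ on} if for every node $v$
\begin{enumerate}
\item[(a)] $X_v\cap B_v=\emptyset$, and
\item[(b)] every $n\ge n_0$ lies in $X_v\cup B_v$.
\end{enumerate}
\end{definition}

Condition (a) will give sum-freeness, which tolerates no exception. Condition (b) will give greediness, which is needed only eventually. This asymmetry is what allows us to prescribe initial data below $n_0$.

\begin{proposition}\label{prop:real}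
Let $(X_v)$ be a solution of a network from $n_0$ on. There are a modulus $m$, distinct integers $\ell_v\in(0,m)$, a finite set $\Sigma\subset\mathbb N$ and a union $H_F$ of three residue classes modulo $m$ restricted to $[n_*m,\infty)$, all computable from the network alone, such that
\[
H=\Sigma\cup H_F\cup H_P,\qquad H_P=\bigcup_v\{mn+\ell_v:n\in X_v\},
\]
has the following properties. The set $H$ is sum-free. Every $k\notin H$ with $k\ge k_0:=m\max(n_0,n_*+T+1)$ lies in $H+H$, so $H$ is greedy. And $H$ is regular if and only if every $X_v$ is eventually periodic.
\end{proposition}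

Three difficulties have to be met. First, the residues must satisfy no additive relation other than the intended ones; we choose them as images of linearly independent vectors. Second, a greedy set fills every residue class that is not excluded, so all classes outside the channels must be excluded for good. For this we add three full classes $H_F$ and many small numbers $\sigma_w$, so that each unwanted class is a full class shifted by some $\sigma_w$, just as the even numbers are the odd numbers shifted by $1$. Third, the finitely many small numbers have uncontrolled residues, so their pairwise sums must fall into a range where $H$ is empty; this is a matter of size.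

\subsection*{Residues without accidental relations}

In $\mathbb Z^{r+3}$ with basis $e_1,\dots,e_r,f_1,f_2,f_3$, give each node a \emph{label}: $\lambda_v=e_v$ for a gate $v$, and $\lambda_s=e_{a_s}+e_{b_s}$ for a sum node $s$. Let
\[
P=\{\lambda_v:v\text{ a node}\},\qquad F=\{f_1,f_2,f_3\},\qquad Q=P\cup F,
\]
\[
U=\{\lambda_v-\lambda_a:v\text{ a gate},\ a\in\mathrm{In}(v)\}.
\]
The \emph{weight} of a vector is the sum of its $f$-coordinates and its \emph{degree} is the sum of its $e$-coordinates. Vectors in $P\cup U$ have all $f$-coordinates zero. Gate labels have degree $1$, sum labels have degree $2$, and different sum labels have disjoint supports; in particular all labels are distinct. Elements of $U$ are nonzero: $\lambda_v-\lambda_a$ equals $e_v-e_a$ with $v\ne a$ if $a$ is a gate, and has degree $-1$ if $a$ is a sum node.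

Let $\varphi:\mathbb Z^{r+3}\to\mathbb Z$ be the homomorphism that sends the $i$-th basis vector to $9^{i-1}$, and put $m=9^{r+3}$. For vectors we write $x\equiv y$ if $\varphi(x)\equiv\varphi(y)\pmod m$. Small vectors are faithfully represented modulo $m$:
\begin{equation}\label{eq:faithful}
\text{if all coordinates of $x-y$ lie in $[-4,4]$ and $x\equiv y$, then $x=y$.}
\end{equation}
Indeed, $z=x-y$ satisfies $|\varphi(z)|\le4\cdot\frac{9^{r+3}-1}{8}<m$, so $\varphi(z)=0$. If $z\ne0$ and $z_i$ is its first nonzero coordinate, then $9^i$ divides $9^{i-1}z_i$, which is impossible for $0<|z_i|\le4$. In particular the elements of $Q$ have distinct residues. Let $\overline Q$ and $\overline{Q-Q}$ be the sets of residues modulo $m$ of $\varphi(Q)$ and $\varphi(Q-Q)$.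

\begin{lemma}\label{lem:rel}
Let $q\in Q$ and $p,p'\in P$.
\begin{enumerate}
\item[(R1)] If $f\in F$ and $z\in F\cup P\cup U$, then $f+z\not\equiv q$.
\item[(R2)] If $p+p'\equiv q$, then $q=\lambda_s$ for a sum node $s$, and $p,p'$ are $\lambda_{a_s},\lambda_{b_s}$ in some order.
\item[(R3)] If $p+(\lambda_v-\lambda_a)\equiv q$ with $v$ a gate and $a\in\mathrm{In}(v)$, then $p=\lambda_a$ and $q=\lambda_v$.
\item[(R4)] For every residue $c\notin\overline Q$ there is $f\in F$ with $c-\varphi(f)\notin\overline{Q-Q}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Elements of $Q$ have coordinates in $[0,2]$, with $f$-coordinates in $[0,1]$, and elements of $U$ have coordinates in $[-2,1]$. So the differences of the two sides in (R1), (R2), (R3) have coordinates in $[-4,2]$, $[-2,4]$, $[-4,3]$. By \eqref{eq:faithful} each congruence is an equality of vectors.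

(R1) Suppose $f+z=q$. Since $q$ has weight at most $1$, we have $z\notin F$. Comparing $f$-coordinates gives $q=f$, so $z=0$. But elements of $P$ and $U$ are nonzero.

(R2) By weight, $q\in P$. The degree of $p+p'$ is at least $2$ and that of $q$ is at most $2$, so $q=\lambda_s$ is a sum label and $p,p'$ are basis vectors with $p+p'=e_{a_s}+e_{b_s}$.

(R3) By weight, $q\in P$, and $q+\lambda_a=p+e_v$. Let $a$ be a gate. Then $p$ and $q$ have the same degree, and $p\ne q$ since $a\ne v$. If both were sum labels, their supports would be disjoint, and on the support of $p$ the equation would give $p\le e_a$ coordinatewise, which is impossible for degree $2$. So $p,q$ are basis vectors, and $q+e_a=p+e_v$ with $a\ne v$ forces $p=e_a$, $q=e_v$. Now let $a$ be a sum node. Then the degree of $p$ exceeds that of $q$ by $1$, so $p$ is a sum label. If $p\ne\lambda_a$, then the supports of $p$ and $\lambda_a$ are disjoint, and on the support of $\lambda_a$ the equation gives $\lambda_a\le e_v$, again impossible for degree $2$. So $p=\lambda_a$ and $q=e_v$.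

(R4) Suppose instead that for $i=1,2,3$ there are $q_i,q_i'\in Q$ such that $y_i=f_i+q_i-q_i'$ satisfies $\varphi(y_i)\equiv c$. The difference $y_i-y_j=(f_i+q_i+q_j')-(f_j+q_j+q_i')$ has $e$-coordinates in $[-4,4]$ and $f$-coordinates in $[-3,3]$, so $y_1=y_2=y_3=:y$ by \eqref{eq:faithful}. We have $q_i'\ne f_i$, since otherwise $c\equiv\varphi(q_i)$ would lie in $\overline Q$. Hence the $f_i$-coordinate of $y=y_i$ is at least $1$ for each $i$, and $y$ has weight at least $3$. But $y_1=f_1+q_1-q_1'$ has weight at most $2$.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:real}}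

Let $\ell_v=\varphi(\lambda_v)$. These are distinct integers in $(0,2\cdot9^{r-1}]$, so $0<\ell_v<m/9$, and $\ell_s=\ell_{a_s}+\ell_{b_s}$ holds in $\mathbb Z$ for each sum node $s$. Let $W$ be the set of residues outside $\overline{Q-Q}$. The set $\Sigma$ consists of the following \emph{seeds}:
\begin{itemize}
\item $u_{v,a}=t_{v,a}m+\ell_v-\ell_a$ for each gate $v$ and $a\in\mathrm{In}(v)$;
\item for each $w\in W$, the number $\sigma_w\in[Tm,(T+1)m)$ with $\sigma_w\equiv w\pmod m$.
\end{itemize}
Let $H_F$ be the set of $x\ge n_*m$ with $x\equiv\varphi(f)\pmod m$ for some $f\in F$.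

\emph{Sizes.} Since $T\le t_{v,a}\le2T-2$, $|\ell_v-\ell_a|<m/9$ and $T+1\le2T-1$, all seeds lie in the real interval $(Tm-m/9,\,(2T-1)m)$. A sum of two seeds therefore lies strictly between $(2T-1)m$ and $(4T-2)m=n_*m$. All elements of $H_F\cup H_P$ are at least $n_*m$, because $X_v\subset[n_*,\infty)$. So no sum of two seeds is in $H$.

Elements of $H_F\cup H_P$ have residues in $\overline Q$. If such an element $x$ has residue $\ell_v$, then $x=mn+\ell_v$ with $n\in X_v$, because the residues of $Q$ are distinct.

\emph{$H$ is sum-free.} Suppose $x=y+z$ with $x,y,z\in H$. Not both summands are seeds, so we may assume $y\in H_F\cup H_P$. Then $x>n_*m$, so $x\in H_F\cup H_P$ as well. We go through the possible types of $y$ and $z$.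
\begin{itemize}
\item If $z=\sigma_w$, then $w\equiv x-y$ lies in $\overline{Q-Q}$, contrary to $w\in W$.
\item If one summand is in $H_F$ and the other is in $H_F$, in $H_P$, or is a seed $u_{v,a}$, then the residues contradict (R1).
\item If $y,z\in H_P$, then by (R2), after exchanging $y$ and $z$ if necessary, $x=mn+\ell_s$, $y=mn'+\ell_{a_s}$, $z=mn''+\ell_{b_s}$ for a sum node $s$, with $n\in X_s$, $n'\in X_{a_s}$, $n''\in X_{b_s}$. Since $\ell_s=\ell_{a_s}+\ell_{b_s}$, we get $n=n'+n''\in X_s\cap B_s$, contrary to (a).
\item If $y\in H_P$ and $z=u_{v,a}$, then by (R3) $y=mn+\ell_a$ with $n\in X_a$, and $x=m(n+t_{v,a})+\ell_v$. So $n+t_{v,a}\in X_v\cap B_v$, contrary to (a).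
\end{itemize}

\emph{Every $k\ge k_0$ outside $H$ lies in $H+H$.} Since $k\ge n_*m$ and $k\notin H_F$, the residue of $k$ is either outside $\overline Q$ or equal to some $\ell_v$.
\begin{itemize}
\item If the residue is outside $\overline Q$, then (R4) gives $f\in F$ and $w\in W$ with $k\equiv\varphi(f)+w$. The number $k-\sigma_w$ is congruent to $\varphi(f)$ and exceeds $(n_*+T+1)m-(T+1)m=n_*m$, so it lies in $H_F$. Thus $k=(k-\sigma_w)+\sigma_w\in H+H$.
\item If $k=mn+\ell_v$, then $n=\lfloor k/m\rfloor\ge n_0$ and $n\notin X_v$, so $n\in B_v$ by (b). If $v=s$ is a sum node, write $n=n'+n''$ with $n'\in X_{a_s}$, $n''\in X_{b_s}$; then $k=(mn'+\ell_{a_s})+(mn''+\ell_{b_s})$. If $v$ is a gate, then $n-t_{v,a}\in X_a$ for some $a\in\mathrm{In}(v)$, and $k=(m(n-t_{v,a})+\ell_a)+u_{v,a}$.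
\end{itemize}
The set $H$ is infinite, so it is greedy by Lemma~\ref{lem:greedy}(i).

\emph{Regularity.} If all $X_v$ are eventually periodic, then $H$ is a finite union of eventually periodic sets. Conversely, let $H$ have period $q$, hence $mq$, from some point on. For $n\ge n_*$ we have $n\in X_v\iff mn+\ell_v\in H$, so each $X_v$ has period $q$ from some point on.
\hfill$\Box$

\begin{remark}\label{rem:hyp}
Each requirement of the construction removes a specific unwanted relation.
\begin{itemize}
\item \emph{Disjoint pairs.} If sum nodes $s,s'$ had pairs $\{1,2\}$, $\{1,3\}$ and $2\in\mathrm{In}(3)$, then $\lambda_s+(\lambda_3-\lambda_2)=\lambda_{s'}$, and the seed $u_{3,2}$ would also link $s$ to $s'$. So (R3) would fail.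
\item \emph{No gate is its own input.} A seed $u_{v,v}=t_{v,v}m$ would link every class to itself, and $H_F+u_{v,v}\subset H_F$ would violate sum-freeness.
\item \emph{Delays in $[T,2T-2]$.} We have $u_{v,a}+u_{a,w}=u_{v,w}$ whenever all three seeds exist and $t_{v,a}+t_{a,w}=t_{v,w}$. The range of the delays, with the empty gap below $n_*m$, rules out all relations among seeds at once.
\item \emph{Three full classes.} With $F=\{f_1,f_2\}$, property (R4) fails for the vector $y=f_1+f_2-e_1\notin Q$, since $y-f_1=f_2-e_1$ and $y-f_2=f_1-e_1$ both lie in $Q-Q$.
\end{itemize}
\end{remark}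

\section{A greedy sequence that is not regular}\label{sec:proof1}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $T=2$, so that all delays equal $2$ and $n_*=6$. The network has gates $d,e$, a sum node $d^*$ with pair $(d,d)$, a sum node $e^*$ with pair $(e,e)$, and
\[
\mathrm{In}(d)=\{e,e^*\},\qquad\mathrm{In}(e)=\{d,d^*\}.
\]
The pairs $\{d\}$ and $\{e\}$ are disjoint and no gate is its own input. With $D,E$ as in Section~\ref{sec:doubling}, put $X_d=D$, $X_e=E$, $X_{d^*}=D^*$, $X_{e^*}=E^*$, where
\[
D^*=[128,\infty)\setminus(D+D),\qquad E^*=[128,\infty)\setminus(E+E).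
\]
All four sets lie in $[6,\infty)$. We claim that they form a solution from $n_0=130$ on. For the sum nodes, (a) and (b) hold by the definition of $D^*$ and $E^*$. For the gates, let $(X,X')$ be $(D,E)$ or $(E,D)$, and let $X'^*$ be the starred set of $X'$. The gate with set $X$ has the blocked set $B=(X'+2)\cup(X'^*+2)$.

For $n\ge130$ we have $n-2\ge128$, so $n\notin B$ means that $n-2\notin X'$ and $n-2\in X'+X'$. By Lemma~\ref{lem:DE} this is equivalent to $n\in X$. This proves (b), and (a) for $n\ge130$. Now let $n\in X$ with $n<130$, say $n\in J_k$. Then $n-2<128$, so $n-2\notin X'^*$. Also $n-2\in[2^k-1,2^{k+1}-4]$, and this interval meets no $J_j$ with $j\ne k$, because $J_{k-1}$ ends at $2^k-2$. So $n-2\notin X'$, and $n\notin B$.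

Proposition~\ref{prop:real} yields a greedy sum-free sequence $H$ that is regular only if $D$ is eventually periodic. As noted in Section~\ref{sec:doubling}, $D$ is infinite and misses $[2^{k+1}-1,2^{k+2}]$ for all even $k$, so it is not eventually periodic by Lemma~\ref{lem:periodic}(ii). Hence $H$ is not regular.
\end{proof}

In this example $r=2$, $m=9^5$ and $k_0=130\cdot9^5$. Since $H_F$ meets $[k_0,k_0+m]$, Lemma~\ref{lem:greedy}(iii) shows that $H$ is the greedy continuation of its elements up to $131\cdot9^5$.

\section{Convolution automata}\label{sec:auto}

To simulate a computation we want a more convenient programming model than NOR gates with delays: finitely many bit sequences, updated by arbitrary Boolean rules from the previous bits and from the previous bits of certain sumsets.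

\begin{definition}\label{def:auto}
A \emph{convolution automaton} consists of a finite set $V$ of \emph{variables}, a finite set $C$ of \emph{pairs}, each $c\in C$ given by variables $a_c,b_c$ (possibly equal) with the sets $\{a_c,b_c\}$ pairwise disjoint, and Boolean functions $\Phi_y:\{0,1\}^{V\cup C}\to\{0,1\}$ for $y\in V$. For a family of sets $Y_y\subset\mathbb N$ $(y\in V)$ put $Y_c=Y_{a_c}+Y_{b_c}$ for $c\in C$, and let $\beta(i)=(Y_x(i))_{x\in V\cup C}$ be the \emph{state} at time $i$. The family is a \emph{run with start $i_0\ge2$} if
\[
Y_y(i)=\Phi_y(\beta(i-1))\qquad\text{for all }y\in V\text{ and }i\ge i_0 .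
\]
\end{definition}

The state $\beta(i-1)$ depends only on the sets $Y_y\cap[1,i-1]$. So the bits $Y_y(i)$ with $i<i_0$ can be prescribed arbitrarily, and they determine the run, computably.

\begin{proposition}\label{prop:auto}
From a convolution automaton, a start $i_0\ge2$ and the prescribed bits, one can compute a finite nonempty sum-free set $A$ such that $\langle A\rangle$ is regular if and only if all sets $Y_y$ $(y\in V)$ of the run are eventually periodic.
\end{proposition}

The network is built as follows. A Boolean function is a NOR of NORs of literals: $\Phi_y(\beta)=1$ if and only if none of the vectors $\alpha$ with $\Phi_y(\alpha)=0$ equals $\beta$, and $\beta=\alpha$ if and only if none of the coordinates disagrees. The difficulty is timing. A gate with one input negates and delays. A bit and its negation must arrive at the same moment, so a chain of two gates and a chain of three gates need the same total delay. This requires $3T\le2(2T-2)$, that is $T\ge4$, and for $T=4$ we use $6+6=4+4+4=12$. Two further gates bring the total to $20$, so one step of the automaton takes $20$ time units, and the variable $y$ is represented by $20Y_y=\{20i:i\in Y_y\}$.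 Dilation is compatible with sumsets: $20Y+20Y'=20(Y+Y')$. But the variable channels must be empty away from multiples of $20$, or they would create spurious sums. A clock enforces this: a cycle of four gates with total delay $20$, which repeats its content with period $20$.

\begin{proof}
Take $T=4$, so delays lie in $[4,6]$ and $n_*=14$.

\emph{Nodes.} There is a gate for each variable $y\in V$, a gate $\mathrm{cl}$ (the clock), and a sum node $s_c$ with pair $(a_c,b_c)$ for each $c\in C$. There are \emph{chain gates}, each with its predecessor as only input and with the delay written on the arrow: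
\begin{align*}
&x\xrightarrow{\,6\,}x_1^+\xrightarrow{\,6\,}x^+ &&(x\in V\cup\{\mathrm{cl}\}), &&x\xrightarrow{\,4\,}x_1^-\xrightarrow{\,4\,}x_2^-\xrightarrow{\,4\,}x^- &&(x\in V),\\
&s_c\xrightarrow{\,6\,}c_1^-\xrightarrow{\,6\,}c^- &&(c\in C), &&s_c\xrightarrow{\,4\,}c_1^+\xrightarrow{\,4\,}c_2^+\xrightarrow{\,4\,}c^+ &&(c\in C).
\end{align*}
The signs are exchanged in the second row because $s_c$ already carries a complement. There are \emph{test gates} $z_{\mathrm{cl}}$ and $z_\alpha$ for $\alpha\in\{0,1\}^{V\cup C}$. The remaining inputs, all with delay $4$, are
\begin{align*}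
\mathrm{In}(z_{\mathrm{cl}})&=\{\mathrm{cl}^+\}, &\mathrm{In}(z_\alpha)&=\{x^-:\alpha(x)=1\}\cup\{x^+:\alpha(x)=0\},\\
\mathrm{In}(\mathrm{cl})&=\{z_{\mathrm{cl}}\}, &\mathrm{In}(y)&=\{z_{\mathrm{cl}}\}\cup\{z_\alpha:\Phi_y(\alpha)=0\}\qquad(y\in V).
\end{align*}
No gate is its own input and the pairs are disjoint, so this is a network.

\emph{Sets.} Put $X_y=20Y_y$ for $y\in V$ and $X_{\mathrm{cl}}=20\mathbb N$. Then define, for the sum nodes, for the chain gates in order along each chain, and finally for the test gates,
\[
X_v=[14,\infty)\setminus B_v\quad(v\text{ a sum node or chain gate}),\qquad X_z=[20i_0-4,\infty)\setminus B_z\quad(z\text{ a test gate}).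
\]
Each $B_v$ here involves only sets defined earlier. All sets lie in $[14,\infty)$. Put $n_0=20i_0\ge40$. For sum nodes, chain gates and test gates, (a) and (b) hold by definition. It remains to check the gates in $V\cup\{\mathrm{cl}\}$.

\emph{Literals.} Let $G_x=20Y_x$ for $x\in V\cup C$ and $G_{\mathrm{cl}}=20\mathbb N$. Then $G_x=X_x$ for $x\in V\cup\{\mathrm{cl}\}$ and $G_c=X_{a_c}+X_{b_c}$ for $c\in C$. For $n\ge14$, a chain gate $v$ with input $a$ and delay $t$ has $X_v(n)=1-X_a(n-t)$, and $X_{s_c}(n)=1-G_c(n)$. For $n\ge26$ all times $n,n-4,n-6,n-8,n-12$ are at least $14$, and unwinding the chains gives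
\begin{equation}\label{eq:literals}
X_{x^+}(n)=G_x(n-12),\qquad X_{x^-}(n)=1-G_x(n-12)
\end{equation}
for all $x$ for which these gates exist.

\emph{Tests.} Let $n\ge20i_0$. Then $n-4\ge20i_0-4$ and $n-8\ge26$, so a test gate contains $n-4$ if and only if none of its inputs contains $n-8$, and \eqref{eq:literals} applies at $n-8$. First, $X_{z_{\mathrm{cl}}}(n-4)=1-G_{\mathrm{cl}}(n-20)$; since $n-20\ge20$, this is $0$ exactly when $20\mid n$. Second, for $n=20i$, we have $X_{z_\alpha}(20i-4)=1$ if and only if $G_x(20(i-1))=\alpha(x)$ for all $x\in V\cup C$, that is, if and only if $\beta(i-1)=\alpha$.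

\emph{The gates $v\in V\cup\{\mathrm{cl}\}$.} All inputs are test gates, so $B_v\subset[20i_0,\infty)$, and (a) is vacuous below $20i_0$. For $n\ge20i_0$ we show that $n$ lies in exactly one of $X_v$ and $B_v$. If $20\nmid n$, then $n\notin X_v$, and $n\in B_v$ through $z_{\mathrm{cl}}$. Let $n=20i$ with $i\ge i_0$; then $z_{\mathrm{cl}}$ does not block $n$. For $v=\mathrm{cl}$ we get $n\in X_v\setminus B_v$. For $v=y\in V$,
\[
n\in B_y\iff\Phi_y(\beta(i-1))=0\iff Y_y(i)=0\iff n\notin X_y .
\]

\emph{Conclusion.} Proposition~\ref{prop:real} gives $H$, $m$ and $k_0$. Let $A=H\cap[1,k_0+m]$. Since $k_0\ge n_*m$, the interval $[k_0,k_0+m]$ meets $H_F$, so $H=\langle A\rangle$ by Lemma~\ref{lem:greedy}(iii). The set $A$ is computable, because initial segments of the run, and hence of all $X_v$, are computable. If some $Y_y$ is not eventually periodic, then neither is $X_y$, and $H$ is not regular. If all $Y_y$ are eventually periodic, then so are the $X_y$ and $X_{\mathrm{cl}}$, then the $X_{s_c}$ by Lemma~\ref{lem:periodic}(i), and then the sets of the chain and test gates, each being a finite modification of the complement of a finite union of shifts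 of earlier sets. So $H$ is regular.
\end{proof}

\section{Simulating a Turing machine}\label{sec:turing}

\begin{proposition}\label{prop:turing}
Let $\mathcal T$ be a deterministic Turing machine with a two-way infinite tape, which moves one cell left or right at each step and whose initial state is not halting. From $\mathcal T$ one can compute a convolution automaton, a start $i_0$ and prescribed bits such that all sets of the run are eventually periodic if and only if $\mathcal T$ halts when started on the blank tape.
\end{proposition}

An automaton sees only the previous moment, while a tape grows without bound. The sumsets supply the missing memory. Time is divided into \emph{phases} $I_k=[2^k,2^{k+1}-1]$, produced by the doubling mechanism of Section~\ref{sec:doubling}. During phase $k$ the automaton writes one configuration of $\mathcal T$, cell by cell, at the times $2^k+r$, into sets $M$, and it drops the marker $2^k$ into sets $P$. Since $(2^k+r)+2^k=2^{k+1}+r$, the sumsets $M+P$ replay this configuration during phase $k+1$, when the automaton computes and writes the next one. To keep reading and writing apart, phases have alternating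 colors, with separate sets $M,P$ for each color. Data from older phases of the same color also produce sums, and we must check that these fall before time $2^{k+1}$. When a halting state appears, everything is frozen; otherwise the phases double forever.

\subsection*{Configurations and a local rule}

Let $\Gamma$ be the tape alphabet with blank $\sqcup$, let $\Theta$ be the set of states with initial state $\theta_0$, and let $\Lambda=\Gamma\cup(\Theta\times\Gamma)$. A configuration is a map $\mathbb Z\to\Lambda$ in which the scanned cell carries (state, symbol). Let $\Lambda_h$ be the set of $(\theta,\gamma)$ with $\theta$ halting, and call $(\theta,\gamma)$ \emph{active} if $\theta$ is not halting. Define $\psi:\Lambda^3\to\Lambda$ by the first case that applies: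
\begin{itemize}
\item if $y$ is active, $\psi(x,y,z)$ is the symbol that $\mathcal T$ writes on $y$;
\item if $y\in\Gamma$ and $x$ is active and makes $\mathcal T$ move right into state $\theta'$, then $\psi(x,y,z)=(\theta',y)$;
\item if $y\in\Gamma$ and $z$ is active and makes $\mathcal T$ move left into state $\theta'$, then $\psi(x,y,z)=(\theta',y)$;
\item otherwise $\psi(x,y,z)=y$.
\end{itemize}
Let $c_0(0)=(\theta_0,\sqcup)$, $c_0(r)=\sqcup$ for $r\ne0$, and $c_{\tau+1}(r)=\psi(c_\tau(r-1),c_\tau(r),c_\tau(r+1))$. As long as $\mathcal T$ has not halted before, $c_\tau$ is its configuration after $\tau$ steps. Let $\tau^*\in[1,\infty]$ be the first $\tau$ such that $c_\tau$ contains a symbol of $\Lambda_h$; then $\tau^*<\infty$ if and only if $\mathcal T$ halts. Since $\psi(\sqcup,\sqcup,\sqcup)=\sqcup$, induction gives $c_\tau(r)=\sqcup$ for $|r|>\tau$.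

The automaton scans cells in increasing order, and what it writes at a given time may depend only on what it has read strictly earlier. We therefore shift the configuration two cells to the right at each step: put $\tilde c_\tau(r)=c_\tau(r-2\tau)$. Then $\tilde c_\tau(r)=\sqcup$ unless $0\le r\le3\tau$, and substituting $r-2\tau-2$ in the recursion for $c_{\tau+1}$ gives
\begin{equation}\label{eq:shift}
\tilde c_{\tau+1}(r)=\psi\big(\tilde c_\tau(r-3),\tilde c_\tau(r-2),\tilde c_\tau(r-1)\big).
\end{equation}

\subsection*{The automaton}

Let $\Lambda'=\Lambda\setminus\{\sqcup\}$, in a fixed order. We denote a variable and its set in the run by the same letter. The variables are $D_0,D_1$ (colors), $h$ (halting flag), and, for $\sigma\in\Lambda'$ and $j\in\{0,1\}$, $M_j^\sigma$ (memory), $P_j^\sigma$ (markers), $R_1^\sigma,R_2^\sigma$ (registers). The pairs are $(D_j,D_j)$ and $(M_j^\sigma,P_j^\sigma)$. The markers carry the index $\sigma$ only because the pairs must be disjoint; in the run $P^\sigma_j$ does not depend on $\sigma$.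

From the state at a time $i\ge1$ we read off:
\begin{itemize}
\item the color $\epsilon(i)$, which is $0$ if $i\in D_0$ and $1$ otherwise;
\item the \emph{symbol read} $s(i)$, the first $\sigma\in\Lambda'$ with $i\in M^\sigma_{1-\epsilon(i)}+P^\sigma_{1-\epsilon(i)}$, or $\sqcup$ if there is none;
\item the register contents $\rho_l(i)$ for $l=1,2$, the first $\sigma\in\Lambda'$ with $i\in R_l^\sigma$, or $\sqcup$ if there is none.
\end{itemize}
For $i\ge i_0$ the following quantities are functions of the state at time $i-1$: the \emph{switch bit} $w(i)$, which is $1$ if and only if $h(i-1)=0$ and $i-1\notin D_{1-\epsilon(i-1)}+D_{1-\epsilon(i-1)}$; the new color $\epsilon'(i)=\epsilon(i-1)+w(i)\bmod2$; and the \emph{symbol computed} $\mu(i)=\psi(\rho_2(i-1),\rho_1(i-1),s(i-1))$. The update rules are: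
\begin{enumerate}
\item[(U1)] $D_j(i)=1$ if and only if $j=\epsilon'(i)$; thus $\epsilon(i)=\epsilon'(i)$.
\item[(U2)] $R_1^\sigma(i)=1$ if and only if $s(i-1)=\sigma$, and $R_2^\sigma(i)=R_1^\sigma(i-1)$.
\item[(U3)] $h(i)=1$ if and only if $h(i-1)=1$ or $\mu(i)\in\Lambda_h$.
\item[(U4)] $M_j^\sigma(i)=1$ if and only if $h(i-1)=0$, $j=\epsilon'(i)$ and $\mu(i)=\sigma$; and $P_j^\sigma(i)=1$ if and only if $h(i-1)=0$, $j=\epsilon'(i)$ and $w(i)=1$.
\end{enumerate}
Take $i_0=32$. On $[1,31]$ prescribe $D_0=I_4=[16,31]$, $P_0^\sigma=\{16\}$ for all $\sigma$, $M_0^{(\theta_0,\sqcup)}=\{16\}$, and all other bits $0$.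

No sumset $M_j^\sigma+P_j^\sigma$ has an element below $32$, so $s(i)=\sqcup=\rho_1(i)=\rho_2(i)$ for $i\le31$. Together with (U2) this gives $\rho_1(i)=s(i-1)$ for all $i\ge2$ and $\rho_2(i)=s(i-2)$ for all $i\ge3$. Hence
\begin{equation}\label{eq:mu}
\mu(i)=\psi\big(s(i-3),s(i-2),s(i-1)\big)\qquad(i\ge32).
\end{equation}

\begin{example}
Consider the first computed phase $I_5=[32,63]$. At $i=32$ the set $D_1$ is still empty, so $w(32)=1$, the color becomes $1$, and $32$ enters every $P_1^\sigma$. The color stays $1$ on $I_5$ because $[32,62]=I_4+I_4\subset D_0+D_0$. Symbols are read from color $0$, where the only sum is $16+16$; so $s(32)=(\theta_0,\sqcup)$ and $s=\sqcup$ on the rest of $I_5$. By \eqref{eq:mu}, the symbols $\mu(33),\mu(34),\mu(35)$ are $\psi(\sqcup,\sqcup,s(32))$, $\psi(\sqcup,s(32),\sqcup)$, $\psi(s(32),\sqcup,\sqcup)$. These are $c_1(-1),c_1(0),c_1(1)$, that is, $\tilde c_1(1),\tilde c_1(2),\tilde c_1(3)$.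
\end{example}

\subsection*{The phases}

\begin{lemma}\label{lem:phase}
Let $0\le\tau<\tau^*$, $k=4+\tau$ and $j=k\bmod2$.
\begin{enumerate}
\item[(A1)] We have $h=0$ on $I_k$, $I_k\subset D_j$ and $I_k\cap D_{1-j}=\emptyset$.
\item[(A2)] For all $\sigma\in\Lambda'$, we have $P_j^\sigma\cap I_k=\{2^k\}$ and $M_j^\sigma\cap I_k=\{2^k+r:0\le r<2^k,\ \tilde c_\tau(r)=\sigma\}$, while $P_{1-j}^\sigma$ and $M_{1-j}^\sigma$ do not meet $I_k$.
\item[(A3)] We have $s(i)=\sqcup$ for the last three elements $i$ of $I_k$.
\item[(B)] We have $\mu(2^{k+1}+r)=\tilde c_{\tau+1}(r)$ for $0\le r<2^{k+1}$.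
\end{enumerate}
\end{lemma}

\begin{proof}
For $\tau=0$, (A1) and (A2) hold by the prescription, as $\tilde c_0=c_0$, and (A3) was noted above. Assume (A1)--(A3) for $0,1,\dots,\tau$. We prove (B) for $\tau$, and (A1)--(A3) for $\tau+1$ if $\tau+1<\tau^*$. We use the bound
\begin{equation}\label{eq:room}
\tau<2^{\tau+2}=2^{k-2},
\end{equation}
which says that a phase leaves ample room for a configuration.

\emph{Color on $I_{k+1}$.} Let $i=2^{k+1}$. Then $\epsilon(i-1)=j$ and $h(i-1)=0$. If $i-1=x+y$ with $x,y\in D_{1-j}$, then $x,y\le2^k-1$ since $D_{1-j}$ misses $I_k$, so $x+y\le2^{k+1}-2$, a contradiction. Hence $w(i)=1$ and $\epsilon(i)=1-j$. Now let $2^{k+1}<i\le2^{k+2}-1$ and assume inductively $\epsilon(i-1)=1-j$. Then $i-1\in[2^{k+1},2^{k+2}-2]=I_k+I_k\subset D_j+D_j$, so $w(i)=0$ and $\epsilon(i)=1-j$. Thus, whatever $h$ does, $I_{k+1}\subset D_{1-j}$ and $I_{k+1}\cap D_j=\emptyset$. By (U4), $M_j^\sigma$ and $P_j^\sigma$ miss $I_{k+1}$, and $P_{1-j}^\sigma\cap I_{k+1}=\{2^{k+1}\}$.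

\emph{Reading on $I_{k+1}$.} For $i\in I_{k+1}$ the symbol $s(i)$ is read from the sets $M_j^\sigma+P_j^\sigma$. Let $i=x+y$ with $x\in M_j^\sigma$ and $y\in P_j^\sigma$. Both summands are below $2^{k+2}$ and not in $I_{k+1}$, and none is below $16$. By (A2), they lie in phases $I_{k'}$ with $k'\le k$ and $k'\equiv k\pmod2$. So either $x\in I_k$, in which case $x\le2^k+3\tau$, or $x<2^{k-1}$; and either $y=2^k$ or $y\le2^{k-2}$. If $x<2^{k-1}$, then $x+y<2^{k-1}+2^k<2^{k+1}$. If $x\in I_k$ and $y\le2^{k-2}$, then $x+y\le2^k+3\tau+2^{k-2}<2^{k+1}$ by \eqref{eq:room}. Neither is possible, so $x=2^k+r$ and $y=2^k$. Therefore $2^{k+1}+r\in I_{k+1}$ lies in $M_j^\sigma+P_j^\sigma$ if and only if $0\le r<2^k$ and $\tilde c_\tau(r)=\sigma$. Since $\tilde c_\tau(r)=\sqcup$ for $r>3\tau$ and $3\tau<2^k$ by \eqref{eq:room}, we conclude that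
\begin{equation}\label{eq:read}
s(2^{k+1}+r)=\tilde c_\tau(r)\qquad(-3\le r<2^{k+1}),
\end{equation}
where for $r=-3,-2,-1$ both sides equal $\sqcup$ by (A3).

\emph{Writing on $I_{k+1}$.} Statement (B) follows from \eqref{eq:mu}, \eqref{eq:read} and \eqref{eq:shift}. Let $\tau+1<\tau^*$. Then $\tilde c_{\tau+1}$ contains no symbol of $\Lambda_h$, so by (B) and (U3) we have $h=0$ on $I_{k+1}$. This completes (A1) for $\tau+1$. By (U4) and (B), $M_{1-j}^\sigma\cap I_{k+1}$ is the set of $2^{k+1}+r$ with $0\le r<2^{k+1}$ and $\tilde c_{\tau+1}(r)=\sigma$, which completes (A2). The last three elements of $I_{k+1}$ correspond to $r\ge2^{k+1}-3>3\tau$, so (A3) follows from \eqref{eq:read}.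
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:turing}]
The automaton and the prescribed bits are computable from $\mathcal T$.

If $\mathcal T$ does not halt, then $\tau^*=\infty$, and (A1) gives $D_0=\bigcup_{k\ge4\text{ even}}I_k$. This set is not eventually periodic, by Lemma~\ref{lem:periodic}(ii).

If $\mathcal T$ halts, apply (B) with $\tau=\tau^*-1\ge0$ and $k=4+\tau$. There is $r$ with $\tilde c_{\tau^*}(r)\in\Lambda_h$, and $0\le r\le3\tau+3<2^{k+1}$ by \eqref{eq:room}. So $\mu(i_1)\in\Lambda_h$ for $i_1=2^{k+1}+r$, and $h(i)=1$ for all $i\ge i_1$. For $i>i_1$ we have $w(i)=0$, so $D_0(i)$ and $D_1(i)$ are constant, and all bits $M_j^\sigma(i)$, $P_j^\sigma(i)$ vanish. Hence the sets $M_j^\sigma$, $P_j^\sigma$ and their sumsets are finite, $s(i)=\sqcup$ for large $i$, and the sets $R_l^\sigma$ are finite by (U2). Every set of the run is finite or cofinite, hence eventually periodic.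
\end{proof}

\section{The complexity of regularity}\label{sec:undec}

We recall the standard notions. Finite objects such as finite sets of integers or Turing machines are coded by natural numbers. A set is $\Sigma_1$ (computably enumerable) if some algorithm halts exactly on its members. A set $K$ is \emph{many-one reducible} to $K'$ if there is a computable function $\pi$ with $x\in K\iff\pi(x)\in K'$. A set is \emph{$\Sigma_1$-complete} if it is $\Sigma_1$ and every $\Sigma_1$ set is many-one reducible to it. We use the textbook fact (Turing) that the set of machines, of the form in Proposition~\ref{prop:turing}, that halt on the blank tape is $\Sigma_1$-complete and undecidable. Reductions compose, so a $\Sigma_1$ set to which this halting problem reduces is $\Sigma_1$-complete, many-one equivalent to the halting problem, and undecidable.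

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Let $\mathcal R$ be the set of finite nonempty sum-free $A$ with $\langle A\rangle$ regular.

\emph{Lower bound.} Propositions~\ref{prop:turing} and~\ref{prop:auto} give a computable map $\mathcal T\mapsto A$ such that $A\in\mathcal R$ if and only if $\mathcal T$ halts on the blank tape.

\emph{Upper bound.} A triple $(N,q,S_0)$ with $N,q\in\mathbb N$ and $S_0\subset[1,N+q-1]$ describes the unique set $S$ with $S\cap[1,N+q-1]=S_0$ that has period $q$ from $N$ on, and every eventually periodic set has such a description. Given $A$ and a triple, we can decide whether $S=\langle A\rangle$. By Lemma~\ref{lem:greedy}(ii) it suffices to decide the three conditions \eqref{eq:three}. The first is a finite check. Put $N'=\max(2N+q,\max A+1)$. By Lemma~\ref{lem:periodic}(i), both $S$ and $S+S$ have period $q$ from $N'$ on. A violation of the second or third condition at some $k\ge N'+q$ can therefore be moved, by subtracting a multiple of $q$, into $[N',N'+q-1]$, an interval above $\max A$. So these conditions hold if and only if they hold for all $k<N'+q$, again a finite check. The algorithm that tests whether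 $A$ is nonempty and sum-free, then runs through all triples and stops when $S=\langle A\rangle$, halts exactly on $\mathcal R$. Hence $\mathcal R$ is $\Sigma_1$, and with the lower bound it is $\Sigma_1$-complete and undecidable.

\emph{No computable bound.} If $g$ were as in the statement, then $A\in\mathcal R$ if and only if one of the finitely many triples with $N+q\le g(A)$ describes $\langle A\rangle$. This would decide $\mathcal R$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{RSFS}
\emph{Results On Sum-Free Sequences},
\texttt{https://surim.stanford.edu/\allowbreak sites/\allowbreak g/\allowbreak files/\allowbreak sbiybj26191/\allowbreak files/\allowbreak media/\allowbreak file/\allowbreak jonathan\_akaba\_\allowbreak aaron\_kaufer\_\allowbreak david\_lin\_kewei\_-\_\allowbreak results\_on\_\allowbreak sum-free\_\allowbreak sequences\_0.pdf}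

\end{thebibliography}
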